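# Arcs of the circle on which a polynomial stays in a sector

## The theorem: an arc of length $2\alpha/n$ around a maximum point

For $w\in\mathbb C\setminus\{0\}$ let $\arg w\in(-\pi,\pi]$ be the principal argument. A condition such as $|\arg P(z)|\le\alpha$ always includes the requirement $P(z)\ne0$. Arcs lie on the unit circle $\partial\mathbb D$, and their length is arc length. Throughout, $n\ge1$ and
$$P(z)=\sum_{k=1}^n a_kz^k\not\equiv0,$$
so $P(0)=0$ and $\deg P\le n$.

**Theorem.** Let $\alpha\in(0,\pi)$ and $h=\alpha/n$, so that $0<kh\le\alpha<\pi$ for $1\le k\le n$. Let $m\in\mathbb R$ be any point at which the real trigonometric polynomial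
$$U(t)=2\,\mathrm{Re}\sum_{k=1}^n\frac{a_k}{\sin kh}\,e^{ikt}$$
attains its maximum. Then for all $|s|\le h$ we have $P(e^{i(m+s)})\neq0$ and
$$\frac{ns-\alpha}{2}\;\le\;\arg P(e^{i(m+s)})\;\le\;\frac{ns+\alpha}{2}.\tag{1}$$
In particular $|\arg P|\le\alpha$ on the arc $\{e^{i(m+s)}:|s|\le h\}$, whose length is $2\alpha/n$.

**Complement (a), rigidity.** If $P$ is not of the form $az^n$, there is an arc of length strictly greater than $2\alpha/n$ on which $|\arg P|\le\alpha$. For $P=az^n$ the longest such arc has length exactly $2\alpha/n$. So the constant is sharp, and the extremal polynomials are exactly the $az^n$.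

**Complement (b), the limit case $\alpha=\pi$.** There is $m$ with
$$\mathrm{Re}\big(e^{-ins/2}P(e^{i(m+s)})\big)\ge0\qquad\text{for }|s|\le\pi/n.\tag{2}$$
Hence $P$ takes no value in $(-\infty,0)$ on some open arc of length $2\pi/n$. The constant $2\pi/n$ is best possible, and for $n\ge2$ it is attained also by non-monomials, so rigidity fails at $\alpha=\pi$.

The Theorem proves a conjecture of L. Brickman, which appears in "International Conference", http://math.sci.am/conference/sept2011/abstracts/abstracts-HAA-V.pdf. The conjecture reads: for every complex polynomial $P\not\equiv0$ of degree $n$ with $P(0)=0$ and every $\alpha\in(0,\pi)$ there is an arc $\Gamma_\alpha\subset\partial\mathbb D$ of length at least $2\alpha/n$ such that $|\arg P(z)|\le\alpha$ for each $z\in\Gamma_\alpha$.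

## A sector of opening $\alpha$ that turns with $s$

The conjecture asks how long a polynomial with $P(0)=0$ must stay in the sector $\{|\arg w|\le\alpha\}$ as $z$ moves along the circle. Since $P(e^{it})$ has mean value $0$, its values cannot all lie on one side of a line through the origin without lying on that line. The question is whether the visit to the given sector lasts for a definite time.

The Theorem says more than the conjecture in two respects. First, it tells us where to look: at a maximum of $U$, a function computed from the coefficients of $P$. Second, (1) confines $P(e^{i(m+s)})$ at each time $s$ to a sector of opening $\alpha$, not $2\alpha$, with axis in the direction $ns/2$. This smaller sector turns as $s$ grows: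

- at $s=-h$ it is $-\alpha\le\arg\le0$,
- at $s=0$ it is $-\alpha/2\le\arg\le\alpha/2$,
- at $s=h$ it is $0\le\arg\le\alpha$.

All these sectors lie in $\{|\arg w|\le\alpha\}$, because $|ns|\le\alpha$. The arc is not traversed twice, since $2h<2\pi/n\le2\pi$.

There is nothing special about the positive direction. Applying the Theorem to $e^{-i\theta}P$ gives the same statement for the closed sector of opening $2\alpha$ about any direction $\theta$.

We need two standard facts.

**Trigonometric polynomials and their zeros.** A real trigonometric polynomial of degree at most $n$ is a function $N(t)=n_0+2\,\mathrm{Re}\sum_{k=1}^nn_ke^{ikt}$ with $n_0\in\mathbb R$, $n_k\in\mathbb C$. We have $N(t)=e^{-int}q(e^{it})$ with $q$ an algebraic polynomial of degree at most $2n$. Since $t\mapsto e^{it}$ is locally biholomorphic, a real zero $t_0$ of $N$ has the same multiplicity as the zero $e^{it_0}$ of $q$. So if $N\not\equiv0$, it has at most $2n$ real zeros modulo $2\pi$, counted with multiplicity. If moreover $N\ge0$, every real zero has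 even multiplicity, hence multiplicity at least $2$, and $N$ has **at most $n$ distinct zeros** modulo $2\pi$. For example, $1-\cos nt$ has exactly the $n$ zeros $2\pi p/n$.

**Sectors are cones.** If $u,w\ge0$ and $u+w<\pi$, then every combination of $e^{iu},\,1,\,e^{-iw}$ with nonnegative coefficients is either $0$ or has argument in $[-w,u]$. It is $0$ only if all coefficients are $0$: after multiplication by $e^{-i(u-w)/2}$ the three vectors have arguments in $[-\frac{u+w}2,\frac{u+w}2]\subset(-\frac\pi2,\frac\pi2)$, so all three have positive real part.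

## Degree one, monomials, and $z+z^2$

**Monomials.** Let $P=az^n$, $a\ne0$. Then $U(t)=\frac{2}{\sin\alpha}\mathrm{Re}(ae^{int})$ is maximal exactly when $ae^{inm}=|a|$, and then $P(e^{i(m+s)})=|a|e^{ins}$ has argument $ns$ for $|s|\le h$. The inequality $ns\le\frac{ns+\alpha}2$ is the same as $ns\le\alpha$, and the lower bound in (1) is $ns\ge-\alpha$. So (1) holds, with equality on the right at $s=h$ and on the left at $s=-h$. The case $n=1$ is contained here, because then $P=az$.

**The polynomial $z+z^2$ with $\alpha=\pi/2$.** Here $n=2$ and $h=\pi/4$. We get $U(t)=2\sqrt2\cos t+2\cos2t$, with its maximum at $m=0$. By hand,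
$$P(e^{is})=e^{is}+e^{2is}=2\cos\tfrac s2\;e^{3is/2},$$
so $\arg P(e^{is})=\frac32s$ for $|s|<\frac{2\pi}{3}$. The Theorem predicts $s-\frac\pi4\le\frac32s\le s+\frac\pi4$ for $|s|\le\frac\pi4$. This is true, and it even holds for $|s|\le\frac\pi2$. The arc on which $|\arg P|\le\frac\pi2$ reaches to $|s|=\frac\pi3>\frac\pi4$, in agreement with Complement (a). We return to this polynomial below, to test the main formula.

## Why the maximum of $\mathrm{Re}\,P$ is the wrong centre

Take $\alpha=\pi/2$. The condition $|\arg P|\le\pi/2$ means $\mathrm{Re}\,P\ge0$ and $P\ne0$. The sensible first attempt is to centre the arc at a point where $\mathrm{Re}\,P$ is largest and to hope that a trigonometric polynomial of degree $n$ cannot fall from its maximum to a negative value within distance $\pi/(2n)$. This fails for $n=3$. Take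
$$P(z)=-4z+6z^2+9z^3 .$$
Write $c=\cos t$. Then $\mathrm{Re}\,P(e^{it})=-4\cos t+6\cos2t+9\cos3t$ equals $11$ at $t=0$. From $\cos 2t=2c^2-1$ and $\cos3t=4c^3-3c$,
$$11-\mathrm{Re}\,P(e^{it})=17+31c-12c^2-36c^3=(1-c)\big(4(3c+2)^2+1\big).$$
(The second bracket is $36c^2+48c+17$; multiply out.) The right side is nonnegative and vanishes only for $c=1$, so $\mathrm{Re}\,P$ has its unique maximum on the circle at $z=1$. But
$$\mathrm{Re}\,P(e^{\pm i\pi/6})=-2\sqrt3+3+0<0 .$$
An arc containing $1$ on which $\mathrm{Re}\,P\ge0$ must avoid both points $e^{\pm i\pi/6}$. So its length is less than $\pi/3=2\alpha/n$, and no admissible arc of the required length contains the maximum point of $\mathrm{Re}\,P$.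

What does $U$ say here? With $h=\pi/6$ we have $\sin h=\frac12$, $\sin2h=\frac{\sqrt3}2$, $\sin3h=1$, so
$$U(t)=2\big(-8\cos t+4\sqrt3\cos2t+9\cos3t\big).$$
Now $U(0)=2+8\sqrt3<16$, while $U(\tfrac{3\pi}4)=2\big(4\sqrt2+0+\tfrac{9}{\sqrt2}\big)=17\sqrt2>24$. So $t=0$ is not a maximum point of $U$, and the Theorem sends us to another place.

## $P$ as a symmetric difference, and the sign of $\mathrm{Im}\,P$

Where do the weights $1/\sin kh$ come from? Look at the two endpoints of the arc we want, and place its centre at $m=0$. A natural way to have $|\arg P|\le\alpha$ there is $\arg P(e^{ih})\in[0,\alpha]$ and $\arg P(e^{-ih})\in[-\alpha,0]$. This needs at least $\mathrm{Im}\,P(e^{ih})\ge0\ge\mathrm{Im}\,P(e^{-ih})$. We get both signs at once if $\mathrm{Im}\,P(e^{is})$ is, up to a negative factor, a difference $U(s+h)-U(s-h)$ of a function $U$ with its maximum at $0$: at $s=h$ the difference is $U(2h)-U(0)\le0$, and at $s=-h$ it is $U(0)-U(-2h)\ge0$. On $e^{ikt}$ the operation "value at $s+h$ minus value at $s-h$" is multiplication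 by $2i\sin kh$. To invert it one divides by $\sin kh$, which is possible because $0<kh<\pi$.

**Step 1: reduce to $m=0$ and set up a nonnegative function.** Replacing $P(z)$ by $P(e^{im}z)$ replaces $a_k$ by $a_ke^{ikm}$, hence $U$ by $U(\cdot+m)$. So we may assume $m=0$. Put
$$v_k=\frac{a_k}{\sin kh},\qquad V(t)=\sum_{k=1}^nv_ke^{ikt},\qquad U=2\,\mathrm{Re}\,V,\qquad N(t)=U(0)-U(t).$$
Then $N\ge0$ and $N(0)=0$. Since $P\not\equiv0$, some $v_k$ with $k\ge1$ is nonzero, so $N$ is not constant; in particular $N\not\equiv0$. It has degree at most $n$. By the zero count above, $N$ has at most $n$ distinct zeros modulo $2\pi$, and its zero at $0$ has multiplicity at least $2$.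

**Step 2: express $P$ through $V$.** The aim is to separate the real and imaginary parts of $P$. Since $e^{ik(s+h)}-e^{ik(s-h)}=2i\sin(kh)\,e^{iks}$,
$$P(e^{is})=\frac1{2i}\big[V(s+h)-V(s-h)\big].$$
Multiplication by $\frac1{2i}=-\frac i2$ sends a number $D$ to one with imaginary part $-\frac12\mathrm{Re}\,D$ and real part $\frac12\mathrm{Im}\,D$. As $\mathrm{Re}\,V=\frac12U=\frac12(U(0)-N)$,
$$\mathrm{Im}\,P(e^{is})=\tfrac14\big[N(s+h)-N(s-h)\big],\qquad \mathrm{Re}\,P(e^{is})=\tfrac12\big[\mathrm{Im}\,V(s+h)-\mathrm{Im}\,V(s-h)\big].\tag{3}$$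

The first formula gives the signs at the endpoints: $\mathrm{Im}\,P(e^{\pm ih})=\pm\frac14N(\pm2h)$. It does not finish the proof. A number with nonnegative imaginary part may have any argument in $[0,\pi]$, and we need $[0,\alpha]$. So we must control $\mathrm{Re}\,P$ from below, and (3) expresses it through $\mathrm{Im}\,V$. Here $-\mathrm{Im}\,V$ is the conjugate function of $N$, and $N\ge0$ by itself gives no sign to a conjugate function. We need a formula for the conjugate function in which $N\ge0$ can be used.

## The conjugate function from samples at the roots of unity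

A trigonometric polynomial of degree $n$ has $2n+1$ real parameters, so its values at the $n$ points $\theta_p=2\pi p/n$ do not determine it. The next lemma shows that these $n$ values, the value $N(x)$ itself and one additive constant do determine the conjugate function at $x$. The constant will cancel in the difference (3). The node $\theta_0=0$, where the cotangent has its pole, will carry the value $N(0)=0$.

**Lemma.** Let $N(t)=n_0+2\,\mathrm{Re}\,\mathcal N(t)$ with $n_0\in\mathbb R$ and $\mathcal N(t)=\sum_{k=1}^nn_ke^{ikt}$, and let $\theta_p=2\pi p/n$. For real $x\notin\frac{2\pi}n\mathbb Z$,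
$$T(x):=\frac1{2n}\sum_{p=0}^{n-1}N(\theta_p)\cot\frac{x-\theta_p}2=\tfrac12\cot\tfrac{nx}2\,N(x)+\mathrm{Im}\,\mathcal N(x)+\mathrm{Im}\,n_n.\tag{4}$$

Here is a check with $n=2$ and $N(t)=1-\cos t$, so $\mathcal N(t)=-\frac12e^{it}$ and $n_2=0$. The nodes are $0,\pi$, with $N(0)=0$ and $N(\pi)=2$, so $T(x)=\frac14\cdot2\cot\frac{x-\pi}2=-\frac12\tan\frac x2$. On the right, use $\cot x\,(1-\cos x)=\cos x\tan\frac x2$ and $\sin x=(1+\cos x)\tan\frac x2$:
$$\tfrac12\cos x\tan\tfrac x2-\tfrac12(1+\cos x)\tan\tfrac x2=-\tfrac12\tan\tfrac x2 .$$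

*Proof of the Lemma.* **Reduction to power sums.** Put $z=e^{ix}$ and $\zeta=e^{i\theta_p}$. From $\cot\frac y2=i\,\frac{e^{iy}+1}{e^{iy}-1}$ we get $\frac12\cot\frac{x-\theta_p}2=\frac i2\,\frac{z+\zeta}{z-\zeta}$. For $0\le k\le n$ define
$$S_k=\frac1n\sum_{\zeta^n=1}\zeta^k\,\frac i2\,\frac{z+\zeta}{z-\zeta}.$$
Since $N(\theta_p)=n_0+2\,\mathrm{Re}\sum_kn_k\zeta^k$ and the cotangents are real,
$$T(x)=n_0S_0+2\,\mathrm{Re}\sum_{k=1}^nn_kS_k.\tag{5}$$

**Computing $S_k$.** As rational functions of $z$, the $S_k$ can be computed for $|z|>1$. There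
$$\frac{z+\zeta}{z-\zeta}=1+2\sum_{j\ge1}\zeta^jz^{-j},\qquad \frac1n\sum_{\zeta^n=1}\zeta^l=\begin{cases}1,&n\mid l,\\0,&n\nmid l.\end{cases}$$
For $1\le k\le n-1$ the constant term averages to $0$, and the surviving $j$ are $n-k,\,2n-k,\,3n-k,\dots$. For $k=0$ and $k=n$ the constant term survives, and the surviving $j$ are $n,2n,3n,\dots$. Hence
$$S_k=\frac i2\cdot\frac{2z^{-(n-k)}}{1-z^{-n}}=\frac{iz^k}{z^n-1}\quad(1\le k\le n-1),\qquad S_0=S_n=\frac i2\cdot\frac{1+z^{-n}}{1-z^{-n}}=\frac i2\,\frac{z^n+1}{z^n-1}.$$
These identities of rational functions hold for all $z$ with $z^n\ne1$, in particular for our $z=e^{ix}$.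

**A common form.** Let $c=\frac12\cot\frac{nx}2=\frac i2\frac{z^n+1}{z^n-1}$, a real number. Then $c-\frac i2=\frac i2\cdot\frac{(z^n+1)-(z^n-1)}{z^n-1}=\frac i{z^n-1}$. So $S_0=c$, and $S_k=z^k(c-\frac i2)$ for $1\le k\le n-1$. For $k=n$ there is a correction:
$$z^n\big(c-\tfrac i2\big)=\frac{iz^n}{z^n-1}=i+\frac i{z^n-1}=c+\tfrac i2,\qquad\text{so}\qquad S_n=c=z^n\big(c-\tfrac i2\big)-\tfrac i2 .$$

**Assembling.** Insert this in (5). Since $c$ is real and $\sum_kn_kz^k=\mathcal N(x)$,
$$T(x)=c\,\big(n_0+2\,\mathrm{Re}\,\mathcal N(x)\big)+\mathrm{Re}\big(-i\,\mathcal N(x)\big)+\mathrm{Re}(-i\,n_n).$$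
As $\mathrm{Re}(-iw)=\mathrm{Im}\,w$, this is (4). $\square$

## Splitting $P$ into three directions

We return to $N=U(0)-U$ with $m=0$. In the notation of the Lemma, $n_0=U(0)$ and $\mathcal N=-V$.

**Step 3: insert the Lemma into $\mathrm{Re}\,P$.** The aim is to write $\mathrm{Re}\,P$ through values of $N$. Let $|s|<h$. Then
$$s+h\in(0,2h)\subset\big(0,\tfrac{2\pi}n\big),\qquad s-h\in(-2h,0)\subset\big(-\tfrac{2\pi}n,0\big),$$
because $h<\pi/n$. So (4) applies at $x=s\pm h$ and gives there
$$\mathrm{Im}\,V(x)=\tfrac12\cot\tfrac{nx}2\,N(x)-T(x)+\mathrm{Im}\,n_n .$$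
Put
$$u=\frac{n(h+s)}2,\qquad w=\frac{n(h-s)}2;\qquad\text{then}\quad u,w\in(0,\alpha),\quad u+w=nh=\alpha .$$
At $x=s+h$ the cotangent is $\cot u$; at $x=s-h$ it is $\cot(-w)=-\cot w$. Substituting in (3), the constant $\mathrm{Im}\,n_n$ cancels and
$$\mathrm{Re}\,P(e^{is})=\tfrac14\cot u\;N(s+h)+\tfrac14\cot w\;N(s-h)+R(s),\qquad R(s)=\tfrac12\big[T(s-h)-T(s+h)\big].$$

**Step 4: show $R\ge0$.** This is where $N\ge0$ is used at the nodes. In $T$ the term $p=0$ drops out because $N(0)=0$. For the others use $\cot A-\cot B=\frac{\sin(B-A)}{\sin A\sin B}$ with $A=\frac{s-h-\theta_p}2$, $B=\frac{s+h-\theta_p}2$, so that $B-A=h$. Changing the sign of both sines in the denominator,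
$$R(s)=\sum_{p=1}^{n-1}w_p(s)\,N(\theta_p),\qquad w_p(s)=\frac{\sin h}{4n\,\sin\frac{\theta_p-s+h}2\,\sin\frac{\theta_p-s-h}2}.\tag{6}$$
For $1\le p\le n-1$ and $|s|\le h<\pi/n$,
$$0<\tfrac{2\pi}n-2h\;\le\;\theta_p-s-h\;\le\;\theta_p-s+h\;\le\;2\pi-\tfrac{2\pi}n+2h<2\pi .$$
So both half-angles lie in $(0,\pi)$. Also $0<h<\pi$ gives $\sin h>0$. Hence $w_p(s)>0$ for all $|s|\le h$. We take (6) as the definition of $R(s)$ on the closed interval $|s|\le h$; there $R$ is continuous and $R\ge0$. (For $n=1$ the sum is empty and $R=0$.)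

**Step 5: add the imaginary part.** Now the sines combine with the cotangents into unit vectors. By (3), $\mathrm{Im}\,P=\frac14N(s+h)-\frac14N(s-h)$. Since $\cot u+i=e^{iu}/\sin u$ and $\cot w-i=e^{-iw}/\sin w$, we obtain for $|s|<h$
$$P(e^{is})=\frac{N(s+h)}{4\sin u}\,e^{iu}+\frac{N(s-h)}{4\sin w}\,e^{-iw}+R(s).\tag{7}$$
Here $\sin u,\sin w>0$ because $u,w\in(0,\alpha)\subset(0,\pi)$. So all three coefficients are nonnegative.

**Step 6: the endpoints.** Formula (7) is not defined at $s=\pm h$, so we pass to the limit. As $s\to h^-$ we have $u\to\alpha$ and $w=\frac n2(h-s)\to0$, while $N(s-h)=O((s-h)^2)$, because $0$ is a zero of $N$ of multiplicity at least $2$. So the middle term tends to $0$. As $s\to-h^+$ the first term tends to $0$ in the same way. By continuity of $P$, $N$ and $R$,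
$$P(e^{ih})=\frac{N(2h)}{4\sin\alpha}\,e^{i\alpha}+R(h),\qquad P(e^{-ih})=\frac{N(-2h)}{4\sin\alpha}\,e^{-i\alpha}+R(-h).\tag{8}$$

**A test of (7).** Take $P=z+z^2$, $\alpha=\pi/2$, $h=\pi/4$ and $s=0$, where $P(1)=2$. Here $N(t)=2\sqrt2(1-\cos t)+2(1-\cos2t)$, so $N(\pm h)=2\sqrt2-2+2=2\sqrt2$ and $N(\pi)=4\sqrt2$. With $u=w=\frac\pi4$, the first two terms add up to $\frac{N(h)}{4\sin u}\cdot2\cos u=\frac{N(h)}2=\sqrt2$. The only node is $\theta_1=\pi$, with
$$w_1(0)=\frac{\sin h}{8\cos^2\frac h2}=\frac{\sin h}{4(1+\cos h)}=\tfrac14\tan\tfrac\pi8=\tfrac14(\sqrt2-1),$$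
so $R(0)=\sqrt2(\sqrt2-1)=2-\sqrt2$. The sum is $\sqrt2+2-\sqrt2=2$, as it should be.

## Reading off the argument, and why $P$ does not vanish

**Step 7: the argument.** Let $|s|\le h$. By (7) and (8), $P(e^{is})$ is a combination with nonnegative coefficients of $e^{iu},e^{-iw},1$, where $u=\frac{n(h+s)}2\ge0$, $w=\frac{n(h-s)}2\ge0$ and $u+w=\alpha<\pi$. By the cone fact, either $P(e^{is})=0$ or
$$\arg P(e^{is})\in[-w,u]=\Big[\frac{ns-\alpha}2,\frac{ns+\alpha}2\Big]\subset[-\alpha,\alpha].$$

**Step 8: excluding zeros.** Suppose $P(e^{is})=0$. By the cone fact, all coefficients in (7), respectively (8), vanish. In particular $R(s)=0$. Since all $w_p(s)>0$ and $N\ge0$, this forces $N(\theta_p)=0$ for $1\le p\le n-1$. Together with $N(0)=0$ these are $n$ distinct zeros, at all the points $\theta_p$. The other coefficients supply one more: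

- if $|s|<h$, then $N(s+h)=0$ with $s+h\in(0,\frac{2\pi}n)$;
- if $s=h$, then $N(2h)=0$ with $2h\in(0,\frac{2\pi}n)$;
- if $s=-h$, then $N(-2h)=0$ with $-2h\in(-\frac{2\pi}n,0)$.

The extra zero lies strictly between two neighbouring points of $\frac{2\pi}n\mathbb Z$, so it is new. Then $N$ has $n+1$ distinct zeros modulo $2\pi$, which contradicts Step 1. Hence $P(e^{is})\neq0$ for $|s|\le h$. This proves the Theorem, and with it the conjecture. $\blacksquare$

## A longer arc unless $P=az^n$

Now we prove Complement (a).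

**The polynomials $az^n$.** For $P=az^n$, $a\ne0$, the argument of $P(e^{it})$ is $\arg a+nt$ modulo $2\pi$. So $\{|\arg P|\le\alpha\}$ consists of $n$ disjoint closed arcs of length exactly $2\alpha/n$, separated by gaps of length $2(\pi-\alpha)/n>0$. The longest admissible arc has length $2\alpha/n$.

**When $R$ vanishes at an endpoint.** Let $P$ be arbitrary, again with $m=0$. (The rotation $P(e^{im}z)$ is of the form $az^n$ exactly when $P$ is.) Suppose $R(h)=0$ or $R(-h)=0$. Since $w_p(\pm h)>0$, formula (6) shows that $N$ vanishes at every $\theta_p$, $0\le p\le n-1$, and each of these zeros is at least double. With $z=e^{it}$, the polynomial $z^nN$ has degree at most $2n$ in $z$, and it is divisible by $(z^n-1)^2$. So $z^nN=C(z^n-1)^2$ with a constant $C$, that is,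
$$N=C\,(z^n-2+z^{-n})=-2C\,(1-\cos nt).$$
Hence $N$ has no frequencies $1,\dots,n-1$. This means $v_k=0$ for $1\le k<n$, so $a_k=0$ for these $k$, and $P=a_nz^n$.

**All other $P$.** If $P$ is not of the form $az^n$, we therefore have $R(h)>0$ and $R(-h)>0$. In (8), $P(e^{ih})$ is then a nonnegative multiple of $e^{i\alpha}$ plus a strictly positive number, so $\arg P(e^{ih})\in[0,\alpha)$. Likewise $\arg P(e^{-ih})\in(-\alpha,0]$. At both endpoints $P$ is nonzero and off the negative axis, so $\arg P(e^{is})$ is continuous in $s$ near $s=\pm h$. The strict inequality $|\arg P|<\alpha$ at the endpoints persists slightly beyond them. Together with the Theorem on $|s|\le h$, this gives an arc of length greater than $2\alpha/n$ on which $|\arg P|\le\alpha$. $\square$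

## The limit $\alpha=\pi$: avoiding the negative axis

Now we prove Complement (b). The Theorem cannot be applied at $\alpha=\pi$ itself, since then $\sin nh=\sin\pi=0$ and $U$ is not defined when $a_n\neq0$. We pass to the limit instead.

**Existence of $m$.** Take $\alpha_i\uparrow\pi$ with $\alpha_i\in(0,\pi)$, with corresponding points $m_i\in[0,2\pi]$ from the Theorem, and pass to a subsequence with $m_i\to m$. Fix $|s|<\pi/n$. For large $i$ we have $|s|\le\alpha_i/n$, and (1) says that $\arg P(e^{i(m_i+s)})$ differs from $ns/2$ by at most $\alpha_i/2<\pi/2$ (in $e^{i(m_i+s)}$ the first $i$ is the imaginary unit and the subscript is the index). So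
$$\mathrm{Re}\big(e^{-ins/2}P(e^{i(m_i+s)})\big)\ge0 .$$
Letting the index tend to infinity gives (2) for $|s|<\pi/n$, and $s=\pm\pi/n$ follow by continuity in $s$.

**No negative values.** Suppose $P(e^{i(m+s)})$ were a negative real number for some $|s|<\pi/n$. Since $|ns/2|<\pi/2$,
$$\mathrm{Re}\big(e^{-ins/2}P(e^{i(m+s)})\big)=-|P(e^{i(m+s)})|\cos\tfrac{ns}2<0,$$
against (2). So $P$ takes no value in $(-\infty,0)$ on the open arc $\{e^{i(m+s)}:|s|<\pi/n\}$, which has length $2\pi/n$.

**Optimality.** We construct polynomials that are negative at all $n$-th roots of unity. Let $\zeta=e^{2\pi i/n}$, $c_j>0$, and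
$$P(z)=-\sum_{j=0}^{n-1}c_jL_j(z),\qquad L_j(z)=\frac1n\sum_{k=1}^n(z\zeta^{-j})^k .$$
Then $L_j(0)=0$, and $L_j(\zeta^l)=\frac1n\sum_{k=1}^n\zeta^{(l-j)k}$ equals $1$ for $l=j$ and $0$ for $l\not\equiv j\pmod n$. So $P(0)=0$ and $P(\zeta^j)=-c_j<0$ for every $j$. Every open arc longer than $2\pi/n$ contains some $\zeta^j$, hence a point where $P$ is negative. For these $P$ no open arc longer than $2\pi/n$ will do, and the constant is best possible.

**Non-monomials.** The coefficient of $z^k$ in $P$ is $-\frac1n\sum_jc_j\zeta^{-jk}$. For $1\le k\le n-1$ these numbers are, up to the factor $-\frac1n$, the discrete Fourier coefficients of $(c_j)$ at the nonzero frequencies; they all vanish only if all $c_j$ are equal. So if $n\ge2$ and the $c_j$ are not all equal, $P$ is not of the form $az^n$. Nor is it $az^k$ with $1\le k<n$, because its $z^n$-coefficient $-\frac1n\sum_jc_j$ is nonzero. For such non-monomial $P$ the value $2\pi/n$ is attained, so rigidity fails at $\alpha=\pi$. $\square$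

The smallest instance is $n=2$, $c_0=1$, $c_1=3$. Here $L_0=\frac12(z+z^2)$ and $L_1=\frac12(-z+z^2)$, so $P(z)=z-2z^2$, with $P(1)=-1$ and $P(-1)=-3$. Every open arc longer than $\pi$ contains $1$ or $-1$. On the open upper half circle, $\mathrm{Im}\,P(e^{it})=\sin t-2\sin2t=\sin t\,(1-4\cos t)$ vanishes only where $\cos t=\frac14$, and there $\mathrm{Re}\,P(e^{it})=\frac14-2\big(\frac18-1\big)=2>0$. So $P$ takes no negative value on this open arc of length exactly $\pi=2\pi/n$.
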